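# When a deterministic pushdown language of infinite words is regular

## 1. Closed languages, where the prefixes decide

A deterministic pushdown automaton reads an infinite word and accepts by a parity condition. Is the stack needed, or could a finite automaton do the same job? The question for today is whether this can be decided from the automaton. It is posed in "Simplification Problems for Automata and Games". We begin with a case in which the question about infinite words collapses to one about finite words, and then ask what changes.

Fix a finite alphabet $\Sigma$. If $\Sigma=\emptyset$ there are no $\omega$-words and nothing to decide, so $\Sigma\neq\emptyset$ throughout.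

**Definition ($\omega$-PDA).** An $\omega$-pushdown automaton is a tuple $\mathcal A=(Q,\Sigma,\Gamma,\delta,q_0,\bot,\Omega)$ with a finite state set $Q\ni q_0$, a finite stack alphabet $\Gamma\ni\bot$, a coloring $\Omega:Q\to\mathbb N$, and a finite relation $\delta\subseteq Q\times(\Sigma\cup\{\varepsilon\})\times\Gamma\times Q\times\Gamma^*$. A transition $(p,x,Z,q,w)$ leads from $(p,Zv)$ to $(q,wv)$ while reading $x$. The bottom symbol is never removed or duplicated: if $Z=\bot$ then $w\in(\Gamma\setminus\{\bot\})^*\bot$, and otherwise $w\in(\Gamma\setminus\{\bot\})^*$. A configuration is a pair $(q,u)$ with $u\in(\Gamma\setminus\{\bot\})^*\bot$, top symbol first. A run on $\alpha\in\Sigma^\omega$ is an infinite sequence of configurations starting with $c_0=(q_0,\bot)$, each obtained from the previous one by one transition, such that the symbols read concatenate to $\alpha$. In particular it reads infinitely many letters. It is accepting if the least color among the states occurring infinitely often is even. $L(\mathcal A)$ is the set of words with an accepting run.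

**Definition (determinism, regularity).** $\mathcal A$ is deterministic (an $\omega$-DPDA) if for every $(p,Z)$ there is at most one transition $(p,a,Z,\cdot,\cdot)$ for each letter $a$, at most one transition $(p,\varepsilon,Z,\cdot,\cdot)$, and in the presence of the latter no letter transition for $(p,Z)$. An $\omega$-language is an $\omega$-DPDL if it is $L(\mathcal A)$ for some $\omega$-DPDA $\mathcal A$. It is regular if a finite-state $\omega$-automaton recognizes it, equivalently a deterministic parity automaton (DPA). Our DPAs are complete and color their states; we view a DPA as an $\omega$-DPDA that ignores its stack.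

**Definition (trees).** A tree is a nonempty prefix-closed set $X\subseteq\Sigma^*$. For $w\in X$ put $X_w=\{v:wv\in X\}$, again a tree. Put $[X]=\{x\in\Sigma^\omega:\text{all prefixes of }x\text{ are in }X\}$, and $[\emptyset]=\emptyset$.

For example, let $B\subseteq\{a,b\}^*$ be the set of words all of whose prefixes contain at least as many $a$ as $b$. Then $B_{ab}=B$, and $[B]$ contains $a^\omega$ and $(ab)^\omega$ but not $ab\,b^\omega$. The tree $B$ is not regular, because $B\cap a^*b^*=\{a^ib^j:j\le i\}$.

For $L\subseteq\Sigma^\omega$ let $u^{-1}L=\{x:ux\in L\}$ (a residual of $L$) and $\mathrm{Pref}(L)=\{u:u^{-1}L\ne\emptyset\}$. Call $L$ closed if $L=[\mathrm{Pref}(L)]$. For instance $[B]$ is closed, since $\mathrm{Pref}([B])=B$: every word of $B$ can be continued by $a^\omega$.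

**Proposition 1.** There is an algorithm which, given an $\omega$-DPDA $\mathcal A$ such that $L(\mathcal A)$ is closed, decides whether $L(\mathcal A)$ is regular.

The heart of the proof is one observation: *a closed $L$ is regular iff $\mathrm{Pref}(L)$ is regular.* If a DPA recognizes $L$, then $\mathrm{Pref}(L)$ consists of the words leading it to states from which some $\omega$-word is accepted, so it is regular. Conversely, take a complete DFA for $\mathrm{Pref}(L)$, give its accepting states color $0$, and redirect all transitions into other states to a sink of color $1$ (start in the sink if $\varepsilon$ is not accepted). This DPA recognizes $[\mathrm{Pref}(L)]=L$. In our example, $[B]$ is not regular because $B$ is not.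

What remains is to see that $\mathrm{Pref}(L(\mathcal A))$ is accepted by a deterministic pushdown automaton on finite words (DPDA) that we can construct. Two known facts are used, here and throughout.

**Fact A.** It is decidable whether a given DPDA on finite words recognizes a regular language. If it does, an equivalent DFA can be found: enumerate all DFAs and test equivalence. This test is effective because deterministic context-free languages are effectively closed under complement and under intersection with regular languages, and emptiness of pushdown automata is decidable.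

**Fact B (Büchi; Bouajjani–Esparza–Maler).** A pushdown system has finitely many rules $(p,Z)\to(q,w)$. Its configurations are pairs $(p,u)$ with $u\in\Gamma^*$, and those with empty stack are dead. A set of configurations is regular if for each control state the set of its stack words is regular. If $C$ is regular, then the set $\mathrm{pre}^*(C)$ of configurations from which $C$ can be reached is regular and computable.

(An $\omega$-DPDA is called weak if any two states in one strongly connected component of its transition graph on $Q$ have colors of the same parity. For weak $\omega$-DPDAs, regularity and equivalence are both known to be decidable. We do not use this.)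

## 2. Normal form, recurring colors, and testing the stack

The first tool removes dead ends and endless $\varepsilon$-runs, so that every $\omega$-word has exactly one run.

**Lemma 2 (normal form).** An $\omega$-DPDA $\mathcal A$ can be effectively changed, preserving its language, so that

* (N1) for every $(p,Z)$ there is either exactly one $\varepsilon$-transition and no letter transition, or no $\varepsilon$-transition and exactly one $a$-transition for each $a\in\Sigma$;
* (N2) no infinite run from any configuration consists of $\varepsilon$-transitions only.

If the colors lie in $\{0,\dots,D\}$ with $D\ge1$, they still do afterwards.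

*Proof.* Add a sink $s$ of color $1$ with transitions $(s,a,Z,s,Z)$ for all $a,Z$. For each $(p,Z)$ without $\varepsilon$-transition add the missing letter transitions $(p,a,Z,s,Z)$. Call $(p,Z)$ divergent if the $\varepsilon$-run from state $p$ with stack just $Z$ neither empties this stack nor stops. This is decidable by Fact B, applied to the $\varepsilon$-rules alone: ask whether $(p,Z)$ can reach some $(q,\varepsilon)$, or some $(q,Z'u)$ where $(q,Z')$ has no $\varepsilon$-transition. Replace the $\varepsilon$-transition of each divergent $(p,Z)$ by $(p,\varepsilon,Z,s,Z)$. Now (N1) holds.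

*The language is unchanged.* An old run on an $\omega$-word never visits a configuration with divergent state and top symbol, since from there it would read no further letter. So it uses no replaced transition and is still a run. Conversely, every new transition enters $s$, where the run stays and rejects. So a new accepting run uses only old transitions.

*(N2).* Suppose the new automaton has an infinite $\varepsilon$-run. Choose a moment after which the stack height never drops below its current value, and let $(p,Z)$ be the state and top symbol then. From stack $Z$ there is an infinite $\varepsilon$-run that never empties the stack. It does not reach $s$, which has no $\varepsilon$-transition, so it uses only old transitions. Hence $(p,Z)$ was divergent and its transition was redirected to $s$, a contradiction. $\square$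

From now on all $\omega$-DPDAs are normalized. Every $\omega$-word has a unique run from every configuration $c$, and $L(c)$ denotes the set of $\omega$-words accepted from $c$.

**Definition (runs, settled, late).** A configuration is settled if no $\varepsilon$-transition is enabled. $\mathrm{run}(c,w)$ is the unique finite run from $c$ that reads $w$ and then continues with $\varepsilon$-transitions until settled; $c\cdot w$ is its last configuration. It sees color $k$ if one of its transitions enters a state of color $k$. A configuration occurs late in $\mathrm{run}(c,w)$ if it occurs after all of $w$ has been read. Height means stack length. A configuration is reachable if it occurs in some $\mathrm{run}(c_0,w)$.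

If $b$ occurs late in $\mathrm{run}(c,u)$, then $\mathrm{run}(c,uv)$ passes through $b$ and coincides with $\mathrm{run}(b,v)$ from there on, so $L(b)=u^{-1}L(c)$. By (N1) the next letter is read only from a settled configuration; hence for a prefix $v$ of $w$, $\mathrm{run}(c,v)$ is an initial part of $\mathrm{run}(c,w)$.

*Example (the automaton $\mathcal P$).* Let $\Sigma=\{a,\#\}$, $\Gamma=\{A,\bot\}$. States $p$ (initial), $r_0,r_1,n$ have color $1$, and $y$ has color $0$. In $p$ the letter $a$ pushes an $A$; $(p,\#,\bot,y,\bot)$; $(p,\#,A,r_1,\varepsilon)$; $(r_i,\varepsilon,A,r_{1-i},\varepsilon)$; $(r_0,\varepsilon,\bot,y,\bot)$; $(r_1,\varepsilon,\bot,n,\bot)$. In $y$ and $n$ all letters loop, leaving the stack unchanged. So $\mathcal P$ pushes one $A$ per $a$ and at $\#$ empties the stack counting modulo $2$: $L(\mathcal P)=\{a^k\#x:k\text{ even}\}$, a regular language. In $\mathrm{run}((p,A\bot),\#)$, which is $(p,A\bot),(r_1,\bot),(n,\bot)$, the last two configurations are late, and $(p,A\bot)\cdot\#=(n,\bot)$.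

The second tool decides which configurations accept or reject something.

**Lemma 3.** For a pushdown system with colored control states and $j\in\{0,1\}$, the set $W_j$ of configurations having an infinite run whose least infinitely often entered color is $\equiv j\pmod 2$ is regular and computable.

*Proof.* Call $(p,Z)$ $k$-repeating if from $(p,Z)$ (stack just $Z$) some finite run that enters only colors $\ge k$, and $k$ at least once, leads to $(p,Z\delta)$ for some $\delta$. This is decidable by Fact B: delete the rules entering colors $<k$, record in the control state whether $k$ has been entered, and test membership in the $\mathrm{pre}^*$ of a regular set. We claim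
$$W_j=\bigcup_{k\equiv j}\mathrm{pre}^*\{(p,Z\gamma):(p,Z)\ k\text{-repeating}\},$$
which by Fact B is regular and computable. "$\supseteq$": reach $(p,Z\gamma)$ and repeat the loop forever, with a growing stack; $k$ is the least recurring color. "$\subseteq$": given an infinite run with least recurring color $k\equiv j$, pass to a suffix that enters only colors $\ge k$. Infinitely many of its positions have height $\le$ all later heights. Choose two of these, the first before the second, with the same state $p$ and top symbol $Z$ and with $k$ entered in between. If the stack at the first is $Z\gamma$, later heights are $\ge|Z\gamma|$, so $\gamma$ is never touched, and at the second position the stack is $Z\delta\gamma$. Hence $(p,Z)$ is $k$-repeating. $\square$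

The third tool lets a deterministic automaton see a regular property of its whole stack.

**Lemma 4 (testing the stack).** Let $\mathcal S$ be a pushdown automaton satisfying (N1) and (N2), $c_1$ a configuration, $H$ a regular set of configurations. A finite-word DPDA for $\{v:c_1\cdot v\in H\}$ can be constructed.

*Proof.* Take a complete DFA that reads stacks from the bottom up and whose state after the whole stack decides, for each control state $p$, whether $(p,\text{stack})\in H$. Replace each stack symbol $Z$ by $(Z,s)$, where $s$ is the DFA state after the part of the stack strictly below. When $(Z,s)$ is replaced by a word, the annotations of the new symbols are computed from $s$. Now $p$ and the top symbol $(Z,s)$ determine membership in $H$. For each $(p,Z)$ without $\varepsilon$-transition insert an $\varepsilon$-transition from $p$ with top $(Z,s)$, leaving the stack unchanged, to a copy $p^+$ (if in $H$) or $p^-$ (if not), and let the letter transitions start from the copy. The final states are the copies $p^+$. A starting phase of $\varepsilon$-transitions builds $c_1$. After reading $v$ the automaton settles at the annotated version of $c_1\cdot v$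 and enters $p^+$ iff $c_1\cdot v\in H$. $\square$

*Proof of Proposition 1.* Normalize $\mathcal A$. By (N2) every infinite run from a configuration $c$ reads an $\omega$-word, so $L(c)\ne\emptyset$ iff $c\in W_0$ (forget the letters in Lemma 3). Hence $\mathrm{Pref}(L(\mathcal A))=\{u:c_0\cdot u\in W_0\}$. Lemma 4 gives a DPDA for this set, Fact A decides whether it is regular, and by the observation in Section 1 this decides whether $L(\mathcal A)$ is. $\square$

## 3. One residual and still not regular

What does this proof use? It asks a fixed question about the residual $u^{-1}L$ ("is it nonempty?"). The set of $u$ with answer yes is deterministic context-free, and it is regular when $L$ is. For closed $L$ it also determines $L$. The natural next attempt is to ask more questions: for a fixed regular set $K$, is $K\cap u^{-1}L\neq\emptyset$, or is $K\subseteq u^{-1}L$? If $L$ is regular, each such set of words $u$ is regular, since the answer depends only on $u^{-1}L$. The following example shows where this stops: all these tests may be trivial although $L$ is not regular.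

*Example (the automaton $\mathcal C$).* Let $\Sigma=\{a,b\}$, $\Gamma=\{A,\bot\}$, states $g$ (initial, color $1$) and $h$ (color $0$). From either state $p\in\{g,h\}$: $(p,a,\bot,g,A\bot)$, $(p,a,A,g,AA)$, $(p,b,A,g,\varepsilon)$, $(p,b,\bot,h,\bot)$. This is a counter with floor $0$, and color $0$ is seen exactly when $b$ is read at the floor. $\mathcal C$ is normalized.

**Proposition 5.** All residuals of $L(\mathcal C)$ equal $L(\mathcal C)$, but $L(\mathcal C)$ is not regular.

*Proof.* For an $\omega$-word $x$ let $d_n$ be the number of $a$ minus the number of $b$ among its first $n$ letters. Run $\mathcal C$ on $x$ from $(p,A^k\bot)$. Let $h_n\ge0$ be the number of symbols $A$ and $f_n$ the number of floor hits after $n$ letters; then $h_n=k+d_n+f_n$. If $f_n\to\infty$: right after a floor hit $h_n=0$, so $d_n=-k-f_n$ and $\inf_n d_n=-\infty$. If $f_n\le F$ for all $n$, then $d_n=h_n-k-f_n\ge-k-F$. So $x$ is accepted iff $\inf_nd_n=-\infty$, whatever $p$ and $k$ are. Thus all configurations have the same language.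

Suppose a DPA recognizes $L(\mathcal C)$. For a finite nonempty word $v$ let its profile be the map sending each state $s$ to the state reached from $s$ on $v$ together with the least color entered on the way. There are finitely many profiles, so $b^k$ and $b^{k+p}$ have the same profile for some $k,p\ge1$. Then $(a^kb^k)^\omega$ and $(a^kb^{k+p})^\omega$ have the same states at the ends of blocks and the same least colors inside blocks, so both or neither are accepted. But for the first $\inf d_n=0$, and for the second $d_n\to-\infty$ along the ends of blocks. Contradiction. $\square$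

For this language every set $\{u:K\subseteq u^{-1}L\}$ and $\{u:K\cap u^{-1}L\ne\emptyset\}$ is $\emptyset$ or $\Sigma^*$. So tests on residuals cannot suffice by themselves. We need to know which sets $K$ to test, and how a regular $L$ would be rebuilt from the answers, so that the rebuilding can be checked at the end.

**Theorem 6.** There is an algorithm which, given an $\omega$-DPDA $\mathcal A$ with an arbitrary parity condition, decides whether $L(\mathcal A)$ is regular. If it is, the algorithm outputs an equivalent DPA. If the colors of $\mathcal A$ lie in $\{0,\dots,D\}$ with $D\ge1$, the output DPA has colors in $\{0,\dots,D\}$.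

The plan is this. For regular $L$ we define, from $L$ alone, recurrent trees ("cells") on which $L$ has a definite sign, nested into levels $1,2,\dots\le D$. Their maximal members turn out to be quotients of regular languages given by explicit finite-word DPDAs, so Fact A finds them. The $\omega$-words that end up in cells of the deepest level form a regular set on which $L$ is constant. We flip $L$ there, which removes the deepest level. After $D$ rounds a regular $L$ has become $\Sigma^\omega$, and this can be checked.

## 4. Cells and levels of a regular language

In Sections 4 and 5, $L$ is regular. Then $\mathrm{Res}=\{u^{-1}L:u\in\Sigma^*\}$ is finite. For $r\in\mathrm{Res}$ write $r\cdot u:=u^{-1}r$.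

**Definition (cell).** For $r\in\mathrm{Res}$ and a tree $X$ let
$$\Lambda_r(X)=\{\ell\in X:\ r\cdot\ell=r,\ \ell X\subseteq X\}.$$
For $p\in\{0,1\}$, $X$ is a $p$-cell at $r$ if there is a map $w\mapsto\hat w$ from $X$ to $\Lambda_r(X)$ such that $\hat w\neq\varepsilon$ has prefix $w$, and for all $w_1,w_2,\ldots\in X$: $\hat w_1\hat w_2\cdots\in r$ iff $p=0$.

The set $\Lambda_r(X)$ contains $\varepsilon$ and is closed under concatenation: if $\ell,\ell'\in\Lambda_r(X)$, then $\ell\ell'\in\ell X\subseteq X$, $\ell\ell'X\subseteq\ell X\subseteq X$ and $r\cdot\ell\ell'=r$. So infinite products of hat-words lie in $[X]$. Every $w\in X$ has a proper extension in $X$, namely $\hat w\hat w$.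

**Definition (level).** $\Sigma^*$ is by convention the only level-$0$ cell at every $r$. For $t\ge1$, a level-$t$ cell at $r$ is a $(t\bmod 2)$-cell at $r$ contained in some level-$(t-1)$ cell at $r$.

*Example 1.* Over letters $a,b,c$ of colors $0,1,2$ let $x\in L$ iff the least color of a letter recurring in $x$ is even. There is one residual. A $1$-cell contains no word $w$ with an $a$, since $\hat w^\omega\in L$ for such $w$. And $\{b,c\}^*$ is a $1$-cell with $\hat w=wb$. So the largest level-$1$ cell is $\{b,c\}^*$. Note that $c^\omega\in[\{b,c\}^*]\cap L$: a cell asks for the right sign only on products of hat-words. Inside $\{b,c\}^*$ the only $0$-cell is $c^*$ (with $\hat w=wc$), since a word $w$ containing $b$ gives $\hat w^\omega\notin L$, and a cell is infinite. There is no level $3$, as $c^\omega\in L$.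

*Example 2.* Over $\{a,b,c\}$ let $L$ be the complement of $\Sigma^*b^\omega\cup\Sigma^*c^\omega$. The level-$1$ cells are $b^*$ and $c^*$: for a $1$-cell, each $\hat w^\omega$ must end in $b^\omega$ or $c^\omega$, so each hat-word is a power of $b$ or of $c$, and mixing both kinds in one infinite product would give a word of $L$. So there can be several maximal cells.

*Example 3.* Let $L=\emptyset$ over $\{a,b\}$ and $K=\{a^nb^n:n\ge1\}$. The tree $X$ of prefixes of words of $K^*$ is a $1$-cell: take for $\hat w$ any nonempty word of $K^*$ with prefix $w$. It is not regular, since $X\cap a^*b^*=\{a^ib^j:j\le i\}$. So single cells can be wild; only the maximal ones (here $\Sigma^*$) will be well behaved.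

**Lemma 7 (shift).** If $X$ is a $p$-cell at $r$ and $w\in X$, then $X_w$ is a $p$-cell at $r\cdot w$. If $X$ is a level-$t$ cell at $r$, then $X_w$ is a level-$t$ cell at $r\cdot w$.

*Proof.* For $v\in X_w$ write $\widehat{wv}=wvy$ and take $vyw$ as the new extension of $v$. It is nonempty, having the same length as $\widehat{wv}$. We have $w(vyw)=\widehat{wv}\,w\in X$, so $vyw\in X_w$. Next, $(r\cdot w)\cdot vyw=(r\cdot\widehat{wv})\cdot w=r\cdot w$. For $z\in X_w$, $w(vyw)z=\widehat{wv}\,wz\in X$, so $vyw\,X_w\subseteq X_w$. Finally $w(v_1y_1w)(v_2y_2w)\cdots=\widehat{wv_1}\,\widehat{wv_2}\cdots$, so $(v_1y_1w)(v_2y_2w)\cdots\in r\cdot w$ iff $p=0$. For levels use induction on $t$: $\Sigma^*$ shifts to itself, and inclusions are preserved by shifting. $\square$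

## 5. Cells against the colors of an automaton

How do cells look from an automaton for $L$? After entering deep enough into a cell, the least color that can still be seen stabilizes, and its parity is the sign of the cell. For a configuration $c$ and a tree $X$ containing nonempty words let $f_X(c)$ be the least color seen in some $\mathrm{run}(c,w)$, $w\in X$. If $X'\subseteq X$ then $f_{X'}(c)\ge f_X(c)$. If $\ell X\subseteq X$ then $f_X(c\cdot\ell)\ge f_X(c)$, because $\mathrm{run}(c\cdot\ell,w)$ is part of $\mathrm{run}(c,\ell w)$ and $\ell w\in X$.

**Lemma 8.** Let $d$ be a settled configuration of a normalized $\omega$-DPDA with $L(d)=r$, and $X$ a $p$-cell at $r$. There are $\ell\in\Lambda_r(X)$ and a color $m\equiv p\pmod2$ such that for $c=d\cdot\ell$ (so $L(c)=r$), and also for every $c\cdot\ell'$ with $\ell'\in\Lambda_r(X)$ in place of $c$: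

(a) no $\mathrm{run}(c,w)$, $w\in X$, sees a color $<m$;

(b) every $w\in X$ has an extension $w'=wz\in X$ such that $\mathrm{run}(c\cdot w,z)$ sees $m$.

*Proof.* Choose $\ell\in\Lambda_r(X)$ with $m:=f_X(d\cdot\ell)$ maximal, and $c=d\cdot\ell$. For $\ell'\in\Lambda_r(X)$ we have $f_X(c\cdot\ell')\ge f_X(c)=m$, and $f_X(c\cdot\ell')=f_X(d\cdot\ell\ell')\le m$ by maximality. So $f_X(c\cdot\ell')=m$ for all such $\ell'$, which gives (a) for all $c\cdot\ell'$.

For (b), let $w\in X$. Since $f_X(c\cdot\hat w)=m$, some $u\in X$ has $\mathrm{run}(c\cdot\hat w,u)$ seeing $m$. Take $w'=\hat wu\in X$ and write $w'=wz$. As $w$ is a prefix of $\hat w$, $\mathrm{run}(c\cdot w,z)$ contains $\mathrm{run}(c\cdot\hat w,u)$, so it sees $m$. The same argument works from $c\cdot\ell'$.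

For the parity, choose $w_1\in X$ with $\mathrm{run}(c,w_1)$ seeing $m$, then $w_2\in X$ with $\mathrm{run}(c\cdot\hat w_1,w_2)$ seeing $m$, and so on. The run from $c$ on $\hat w_1\hat w_2\cdots$ sees no color $<m$, as all prefixes are in $X$, and sees $m$ infinitely often. So $\hat w_1\hat w_2\cdots\in L(c)=r$ iff $m$ is even. By the definition of a $p$-cell, $m\equiv p$. $\square$

**Lemma 9.** If $L$ is recognized by a normalized $\omega$-DPDA with colors $\le D$, there are no level-$t$ cells with $t>D$.

*Proof.* A level-$t$ cell at $r$, $t\ge1$, yields $X_t\subseteq\dots\subseteq X_1$, where $X_i$ is an $(i\bmod2)$-cell at $r$. Apply Lemma 8 to $X_1$ from some reachable settled $d$ with $L(d)=r$, getting $c_1,m_1$. Apply it to $X_2$ from $c_1$, getting $c_2,m_2$, and so on. Then $m_i\equiv i$, $m_i=f_{X_i}(c_i)$, and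
$$m_{i+1}=f_{X_{i+1}}(c_{i+1})\ge f_{X_{i+1}}(c_i)\ge f_{X_i}(c_i)=m_i .$$
Parities differ, so $m_{i+1}>m_i$. As $m_1$ is odd, $m_1\ge1$, hence $t\le m_t\le D$. $\square$

Next we show that every cell sits in a regular one, so that maximal cells exist. For a regular tree $Z$ let $\mathcal T_Z$ be the finite complete deterministic automaton with states $Z_w$ ($w\in Z$) and $\emptyset$, initial state $Z$, and transitions $\zeta\xrightarrow{a}\{v:av\in\zeta\}$. For instance, $\mathcal T_{b^*}$ over $\{a,b\}$ has the states $b^*$ and $\emptyset$; $b$ loops at $b^*$ and $a$ leads to $\emptyset$. We write $\zeta_w$ for the state reached from $\zeta$ on $w$.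

**Loops of a DPA are cells.** Let $\mathcal R$ be a DPA for $L$ with all states reachable and $L(q)$ the language accepted from $q$. Let $s=(q,\zeta)$ be a state of $\mathcal R\times\mathcal T_Z$ with $\zeta\ne\emptyset$, colors taken from $\mathcal R$, and $m$ a color. Let $Y_{s,m}$ be the set of prefixes of nonempty words $\ell\in\zeta$ that lead $s$ to $s$, see only colors $\ge m$, and see $m$. If nonempty, it is a regular tree contained in $\zeta$, and it is an $(m\bmod2)$-cell at $L(q)$. Indeed, extend each $w\in Y_{s,m}$ to such a loop $\hat w$. If $\ell,\ell'$ are such loops then $\zeta_\ell=\zeta\ni\ell'$, so $\ell\ell'\in\zeta$ is one too; hence $\ell Y_{s,m}\subseteq Y_{s,m}$. Also $L(q)\cdot\ell=L(q)$, and infinite products have least recurring color $m$.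

**Lemma 10.** For every $t$ there is a finite set $\mathcal G_t$ of regular trees such that every level-$t$ cell at any $r$ is contained in some $Y\in\mathcal G_t$ that is a level-$t$ cell at $r$. Hence every level-$t$ cell at $r$ is contained in an inclusion-maximal one, and the set $\mathrm{Max}_t(r)$ of these is finite and consists of regular trees.

*Proof.* Put $\mathcal G_0=\{\Sigma^*\}$, and let $\mathcal G_t$ consist of all nonempty $Y_{s,m}$ for $Z\in\mathcal G_{t-1}$. This is finite.

Let $X$ be a level-$t$ cell at $r$, $t\ge1$. It is contained in a level-$(t-1)$ cell at $r$, so by induction in some $Z\in\mathcal G_{t-1}$ that is a level-$(t-1)$ cell at $r$. Apply Lemma 8 in $\mathcal R\times\mathcal T_Z$ from $(q,Z)$ with $L(q)=r$; this gives $m\equiv t$. Move on by an element of $\Lambda_r(X)$ to a state $s$ whose set of successors under $\Lambda_r(X)$ is inclusion-minimal. By the last clause of Lemma 8, (a) and (b) hold for $s$. We have $s=(q',Z_\ell)$ for some $\ell\in\Lambda_r(X)$, $L(q')=r\cdot\ell=r$, and $X\subseteq Z_\ell$ because $\ell X\subseteq X\subseteq Z$. By minimality, for every $\ell_1\in\Lambda_r(X)$ the successors of $s\cdot\ell_1$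 are the same as those of $s$, which include $s$. So there is $\ell_2\in\Lambda_r(X)$ with $s\cdot\ell_1\ell_2=s$.

Let $w\in X$. By (b) extend $w$ inside $X$ so that $m$ is seen, then to its hat-word $\ell_1\in\Lambda_r(X)$, $\ell_1\ne\varepsilon$, then by $\ell_2\in\Lambda_r(X)$ back to $s$. The word $\ell_1\ell_2\in X\subseteq Z_\ell$ sees only colors $\ge m$ by (a), and it sees $m$. So $w\in Y_{s,m}$. Thus $X\subseteq Y_{s,m}\subseteq Z_\ell$. By Lemma 7, $Z_\ell$ is a level-$(t-1)$ cell at $r\cdot\ell=r$. As $Y_{s,m}$ is an $(m\bmod 2)$-cell at $L(q')=r$ and $m\equiv t$, it is a level-$t$ cell at $r$.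

For the last sentence of the lemma: an inclusion-maximal level-$t$ cell is contained in, hence equal to, a member of $\mathcal G_t$. And any level-$t$ cell at $r$ lies in a maximal element of the finite set of those members of $\mathcal G_t$ that are level-$t$ cells at $r$; such an element is maximal among all level-$t$ cells at $r$. $\square$

The levels determine the language. For $x\in\Sigma^\omega$ let $\mathrm{lev}_r(x)$ be the largest $t\ge1$ such that $x=ux'$ and $x'\in[X]$ for some level-$t$ cell $X$ at $r\cdot u$, and $0$ if there is none. It is finite by Lemma 9, applied to a DPA for $L$. In Example 1, $\mathrm{lev}(x)$ is exactly the least recurring color.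

**Lemma 11.** $x\in r$ iff $\mathrm{lev}_r(x)$ is even.

*Proof.* Take $\mathcal R$ as before and $q$ with $L(q)=r$. Let $\mu$ be the least color recurring in the run on $x$ from $q$, so $x\in r$ iff $\mu$ is even. We show $\mu\equiv t:=\mathrm{lev}_r(x)$. Write $x=ux'$ with $x'\in[Y]$, $Y$ a level-$t$ cell at $r\cdot u$. By Lemma 10 we may take $Y\in\mathrm{Max}_t(r\cdot u)$, so $Y$ is regular. If $t=0$, take $u=\varepsilon$ and $Y=\Sigma^*$. In the run of $\mathcal R\times\mathcal T_Y$ on $x'$ from $(q\cdot u,Y)$ some state $s$ recurs. Choose an occurrence of it, after a prefix $u'$ of $x'$, beyond which all colors are $\ge\mu$. Then $s=(q_2,Y_{u'})$ and $L(q_2)=r\cdot uu'$. Write $x'=u'x''$; then $x''\in[Y_{u'}]$. The set $X'$ of prefixes of nonempty loops at $s$ inside $Y_{u'}$ with all colors $\ge\mu$ and seeing $\mu$ contains every prefix of $x''$, since $s$ and $\mu$ recur. So $X'\neq\emptyset$, $x''\in[X']$, and, as shown above, $X'$ is a $(\mu\bmod2)$-cell at $r\cdot uu'$. It is contained in $Y_{u'}$, a level-$t$ cell at $r\cdot uu'$. If $\mu\not\equiv t$, then $\mu\equiv t+1$ and $X'$ is a level-$(t+1)$ cell at $r\cdot uu'$, contradicting the maximality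 of $t$. $\square$

## 6. Loops over a growing stack

To find the maximal cells from a pushdown automaton, one would first copy the construction of $Y_{s,m}$, with a configuration in place of the state $s$. This fails: on the words of a cell a pushdown automaton may never repeat a configuration, even if $L$ is regular. The automaton $\mathcal P$ pushes forever on $a^\omega$. The next thing to try is a loop that returns to the same state and top symbol with more stack below. That fails as well, since the residual may change: in $\mathcal P$ the word $a$ leads from $(p,A\bot)$ to $(p,AA\bot)$, but $a^{-1}L\ne(aa)^{-1}L$. We need finite information on the pushed part that controls the residual. It is the relation telling from which state to which state the pushed part can be popped.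

**Definition (types, non-popping words).** For $\theta=(p,Y)\in Q\times\Gamma$ write $\theta\gamma$ for the configuration $(p,Y\gamma)$; $\theta$ is its type. $\theta$ is a $\bot$-type if $Y=\bot$; then $\gamma=\varepsilon$ necessarily. A word $w$ is non-popping for $\theta$ if in $\mathrm{run}(\theta\gamma,w)$ all heights are $>|\gamma|$. This does not depend on $\gamma$, and then the run is $\mathrm{run}(\theta,w)$, started from stack $Y$, with $\gamma$ underneath.

**Definition (pop relations).** For $\delta\in(\Gamma\setminus\{\bot\})^*$ let $\mathrm{Pop}(p,\delta,q)$ be the set of words $u$ such that the run from $(p,\delta\gamma)$ first exposes $\gamma$ in state $q$ when exactly $u$ has been read. Put $E_\delta=\{(p,q):\mathrm{Pop}(p,\delta,q)\neq\emptyset\}$.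

Composing relations with the left factor first, $E_{\delta\delta'}=E_\delta E_{\delta'}$ and $E_\varepsilon=\mathrm{id}$. The relations $E_Z$, $Z\in\Gamma\setminus\{\bot\}$, are computable by Fact B: ask whether $(p,Z)$ can reach $(q,\varepsilon)$. From $(p,\delta\gamma)$ an $\omega$-word $x$ either never pops $\delta$, and then acceptance does not depend on $\gamma$; or $x=ux'$ with a unique $u\in\mathrm{Pop}(p,\delta,q)$ for a unique $q$, and $x$ is accepted iff $x'\in L(q,\gamma)$. Hence:

(F) If $L(q,\gamma)=L(q,\gamma')$ for all $q$ with $(p,q)\in E_\delta$, then $L(p,\delta\gamma)=L(p,\delta\gamma')$.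

*Example.* In $\mathcal P$, reading $a^k\#$ from $(p,A\gamma)$ first exposes $\gamma$ in state $r_{(k+1)\bmod2}$. So $E_A=\{(p,r_0),(p,r_1),(r_0,r_1),(r_1,r_0)\}$ and $E_{AA}=\{(p,r_0),(p,r_1),(r_0,r_0),(r_1,r_1)\}$. With $e=E_{AA}$ we have $ee=e$, while $E_Ae=E_A\ne e$. The words non-popping for $(p,A)$ are the words $a^k$.

The search for level-$t$ cells takes place inside a level-$(t-1)$ cell $Z$, so we let the automaton track $Z$. The definitions below make sense for any normalized $\mathcal A$, whether or not $L(\mathcal A)$ is regular.

**Definition ($\mathcal A_Z$).** For a regular tree $Z$, $\mathcal A_Z$ has state set $Q_Z=Q\times(\text{states of }\mathcal T_Z)$. The second component is updated by letters and unchanged by $\varepsilon$; colors come from the first. $\mathcal A_Z$ satisfies (N1) and (N2), and the language of a configuration is that of its projection to $\mathcal A$. Types are now $\theta=((p,\zeta),Y)$, and $E_\delta\subseteq Q_Z\times Q_Z$ refers to $\mathcal A_Z$.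

**Definition (good words, returns, $M$).** Let $m$ be a color, $\theta=((p,\zeta),Y)$ a type, $e\subseteq Q_Z\times Q_Z$.

* $v$ is $m$-good for $\theta$ if $v\in\zeta$, $v$ is non-popping for $\theta$, and $\mathrm{run}(\theta,v)$ sees no color $<m$. Prefixes of $m$-good words are $m$-good.
* $\ell\ne\varepsilon$ is a $(\theta,m,e)$-return via $\delta$ if it is $m$-good for $\theta$, $\theta\delta$ occurs late in $\mathrm{run}(\theta,\ell)$, and $E_\delta e=e$. Here $\delta=\varepsilon$ if $\theta$ is a $\bot$-type, and otherwise $\delta$ is $\bot$-free.
* $M_{\theta,m,e}$ is the set of prefixes of $(\theta,m,e)$-returns whose run sees $m$. Note $M_{\theta,m,e}\subseteq\zeta$.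

*Example.* In $\mathcal P$ with $Z=\Sigma^*$ (we drop the second component), $\theta=(p,A)$, $m=1$, $e=E_{AA}$: the word $a^k$, $k\geq 1$, is a return via $A^k$ iff $E_{A^k}e=e$, that is, iff $k$ is even. So the condition excludes exactly the loops that change the residual. Here $M_{\theta,1,e}=a^*$. In $\mathcal C$ with $\theta=(g,A)$, $m=1$, $e=E_A=\{(g,g),(h,g)\}=ee$: the returns are the nonempty words of $B$, and $M_{\theta,1,e}=B$.

**Lemma 12.** If $\ell,\ell'$ are $(\theta,m,e)$-returns via $\delta,\delta'$, then $\ell\ell'$ is one via $\delta'\delta$. Consequently $\ell M_{\theta,m,e}\subseteq M_{\theta,m,e}$ for every return $\ell$.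

*Proof.* From the late configuration $\theta\delta$ of $\mathrm{run}(\theta,\ell)$ the run on $\ell\ell'$ continues as $\mathrm{run}(\theta,\ell')$ with $\delta$ underneath. So $\ell\ell'$ is non-popping, sees no color $<m$, and $\theta\delta'\delta$ occurs late. Since $\theta\delta$ has second component $\zeta$ again, $\zeta_\ell=\zeta\ni\ell'$, and $\ell\ell'\in\zeta$. Finally $E_{\delta'\delta}e=E_{\delta'}E_\delta e=E_{\delta'}e=e$. If $w\in M_{\theta,m,e}$ is a prefix of a return $\ell'$ seeing $m$, then $\ell w$ is a prefix of the return $\ell\ell'$, which sees $m$. $\square$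

*Assume now, until the end of this section, that $L=L(\mathcal A)$ is regular.* A configuration of $\mathcal A_Z$ is called admissible if its projection is reachable in $\mathcal A$. Its language is then in $\mathrm{Res}$, and admissibility is preserved along runs.

The next lemma is the reason for idempotents: together with the finiteness of $\mathrm{Res}$ they bring the residual back after finitely many repetitions of a loop.

**Lemma 13.** Let $b=\theta y\beta$ be admissible, $E_y=e=ee$, let $\ell_y$ be a $(\theta,m,e)$-return via $y$, and $M=M_{\theta,m,e}\neq\emptyset$. Then $M$ is an $(m\bmod2)$-cell at $r:=L(b)$.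

*Proof.* Let $w\in M$ be a prefix of a return $\ell$ via $\delta$ that sees $m$.

**Step 1 (iterate the loop).** For $k\ge1$, by Lemma 12 the word $(\ell\ell_y)^k$ is a return via $(y\delta)^k$. Hence $\mathrm{run}(b,(\ell\ell_y)^k)$ has the late configuration $\theta(y\delta)^ky\beta=\theta y(\delta y)^k\beta$, and
$$r\cdot(\ell\ell_y)^k=L(\theta y(\delta y)^k\beta).\tag{1}$$

**Step 2 (return to the residual $r$).** We claim $r\cdot(\ell\ell_y)^n=r$ for some $n\ge1$. If $\theta$ is a $\bot$-type, then $y=\delta=\beta=\varepsilon$ and $n=1$ works by (1). Otherwise let $\theta=(\pi,Y)$, $X_0=\{q:(\pi,q)\in E_Y\}$, and let $X_1=X_0e$ be its image under $e$. Then $E_{\delta y}=E_\delta E_y=E_\delta e=e$ and $X_1e=X_0ee=X_1$. Since $E_{Yy}=E_YE_y=E_Ye$, we have $\{q:(\pi,q)\in E_{Yy}\}=X_1$. For $k\ge0$ put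
$$V_k=\bigl(L(q,(\delta y)^k\beta)\bigr)_{q\in X_1}.$$
The configurations $(q,(\delta y)^k\beta)$, $q\in X_1$, are admissible: they are reached by popping $Yy$ from $\theta y(\delta y)^k\beta$, which is admissible since it occurs in a run from $b$. So the $V_k$ take finitely many values, and $V_i=V_j$ for some $i<j$.

Moreover $V_k$ is obtained from $V_{k+1}$ by a rule independent of $k$. For each $q'\in X_1=X_1e$ fix $q\in X_1$ with $(q,q')\in e=E_{\delta y}$ and $u\in\mathrm{Pop}(q,\delta y,q')$. The run from $(q,(\delta y)^{k+1}\beta)$ exposes $(\delta y)^k\beta$ in state $q'$ after reading $u$, so $V_k(q')=u^{-1}V_{k+1}(q)$. Applying the rule $i$ times to $V_i=V_j$ gives $V_0=V_n$ with $n=j-i$. By (F), applied to popping $Yy$ from state $\pi$, $L(\theta y(\delta y)^n\beta)=L(\theta y\beta)=r$. With (1) the claim follows.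

**Step 3 (the hat-words).** Put $\hat w=(\ell\ell_y)^n$ for this $n$ (which may depend on $w$). It is a return that sees $m$, so $\hat w\in M$, and $\hat wM\subseteq M$ by Lemma 12. Also $r\cdot\hat w=r$, and $\hat w\neq\varepsilon$ has prefix $w$. On a product $\hat w_1\hat w_2\cdots$ the run from $b$ sees no color $<m$, and after each $\hat w_1\cdots\hat w_i$ there is a late configuration of type $\theta$ from which the run continues as $\mathrm{run}(\theta,\hat w_{i+1})$ with some stack underneath, which sees $m$. So the least recurring color is $m$, and the product is in $r$ iff $m$ is even. $\square$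

## 7. Every cell is captured by some $M_{\theta,m,e}$

Here $L=L(\mathcal A)$ is regular. We show that a given cell, shifted suitably, lies inside a set $M_{\theta,m,e}$ that is itself a cell. The difficulty is that $\theta$ and $e$ must work for all words of the cell at once. This is arranged by stabilization arguments and Ramsey's theorem.

**Lemma 14 (capture).** Let $X$ be a $p$-cell at $r$, $X\subseteq Z$ for a regular tree $Z$. There are $w\in X$, $\ell\in\Lambda_r(X)$, $m\equiv p$, a type $\theta$ of $\mathcal A_Z$ with second state component $\zeta=Z_{\ell w}$, and $e$, such that $X_w\subseteq M:=M_{\theta,m,e}$. Moreover there is an admissible configuration $b=\theta y\beta$ with $L(b)=r\cdot w$ satisfying the hypotheses of Lemma 13. So $M$ is a $p$-cell at $r\cdot w$.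

*Proof.* **Step 1 (stabilize the color).** Take a reachable settled configuration of $\mathcal A$ with language $r$, equip it with the component $Z$, and apply Lemma 8 in $\mathcal A_Z$. We obtain $\ell\in\Lambda_r(X)$, a settled admissible $c$ with $L(c)=r$ and second component $Z_\ell$, and $m\equiv p$ with (a) and (b). As $\ell X\subseteq X\subseteq Z$, we have $X\subseteq Z_\ell$.

**Step 2 (positions from which the stack never sinks).** Call $(w,b)$ a good pair if $w\in X$, $b$ occurs late in $\mathrm{run}(c,w)$, and for all $v\in X_w$ all configurations of $\mathrm{run}(b,v)$ have height at least that of $b$. Every $u\in X$ is a prefix of $w$ for some good pair $(w,b)$. Indeed, among all configurations in the runs $\mathrm{run}(c\cdot u,v)$, $v\in X_u$, choose $b$ of least height; let $v'$ be the word read before $b$ and $w=uv'$. Then $b$ is late in $\mathrm{run}(c,w)$, and for $v''\in X_w$ the run $\mathrm{run}(b,v'')$ is part of $\mathrm{run}(c\cdot u,v'v'')$ with $v'v''\in X_u$.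

**Step 3 (stabilize the type).** Let $\tau(u)\ne\emptyset$ be the set of types of good pairs $(w,b)$ with $u$ a prefix of $w$. It can only shrink when $u$ is extended, so there is $u_0\in X$ with $\tau(u)=\tau(u_0)$ for all extensions $u\in X$ of $u_0$. Fix $\theta\in\tau(u_0)$. A $\theta$-pair is a good pair $(w,b)$ of type $\theta$ with $u_0$ a prefix of $w$. Every $u\in X$ extending $u_0$ is a prefix of $w$ for some $\theta$-pair $(w,b)$; and every word of $X$ has proper extensions in $X$. We often write just $b$ for the pair. Write $(w,b)<(w',b')$ if $w$ is a proper prefix of $w'$. In that case, with $w'=wv$, $b'$ occurs in $\mathrm{run}(b,v)$ after $v$ has been read. If $b=\theta\gamma$, the heights in this run exceed $|\gamma|$, so $\gamma$ is untouched and $b'=\theta\delta\gamma$. Put $\mathrm{rel}(b,b')=E_\delta$. For $b<b'<b''$ with $b'=\theta\delta\gamma$ and $b''=\theta\delta'\delta\gamma$,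
$$\mathrm{rel}(b,b'')=E_{\delta'}E_\delta=\mathrm{rel}(b',b'')\,\mathrm{rel}(b,b').\tag{2}$$

**Step 4 (stabilize the relation).** For $\theta$-pairs $b<b'$ let $\rho(b;b')=\{\mathrm{rel}(b,b''):b''>b'\text{ a }\theta\text{-pair}\}$. It shrinks as $b'$ advances. Choose $\theta$-pairs $(w_0,b_0)<(w_1,b_1)<\cdots$ such that each $b_{i+1}>b_i$ has $|\rho(b_i;b_{i+1})|$ minimal. Then $\rho(b_i;b')=\rho(b_i;b_{i+1})$ for all $\theta$-pairs $b'>b_{i+1}$. By Ramsey's theorem for pairs, applied to the finitely many values of $\mathrm{rel}$, there are $i<j<k$ with $j\ge i+2$ and $\mathrm{rel}(b_i,b_j)=\mathrm{rel}(b_j,b_k)=\mathrm{rel}(b_i,b_k)=:e$. By (2), $ee=e$. As $b_j>b_{i+1}$, $e\in\rho(b_i;b_{i+1})$. Hence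

(3) for every $\theta$-pair $b'>b_{i+1}$ there is a $\theta$-pair $b''>b'$ with $\mathrm{rel}(b_i,b'')=e$.

**Step 5 (the configuration $b$ and the return $\ell_y$).** Let $w=w_j$, $b=b_j$, $b_i=\theta\beta$, $b_j=\theta y\beta$. So $E_y=e$, $L(b)=r\cdot w$, $b$ is admissible, and the second component of $\theta$ is $\zeta=Z_{\ell w}=Z_{\ell w_i}$. Let $\ell_y\neq\varepsilon$ be given by $w_i\ell_y=w_j$. It is non-popping for $\theta$ because $(w_i,b_i)$ is a good pair. It sees only colors $\ge m$ by Lemma 8(a), since $w_j\in X$. It lies in $\zeta=Z_{\ell w_i}$ as $w_j\in X\subseteq Z_\ell$. And $\theta y$ occurs late in $\mathrm{run}(\theta,\ell_y)$. As $E_ye=ee=e$, $\ell_y$ is a return via $y$.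

**Step 6 (every word of $X_w$ is in $M$).** Let $v\in X_w$. By Lemma 8(b) extend $v$ to $v_1\in X_w$ so that $\mathrm{run}(b,v_1)$ sees $m$. Take a $\theta$-pair $(w',b')$ with $wv_1$ a proper prefix of $w'$. As $w_{i+1}$ is a proper prefix of $w=w_j$, $b'>b_{i+1}$. By (3) there is a $\theta$-pair $(wv_2,b'')$, $b''>b'$, with $\mathrm{rel}(b_i,b'')=e$. Since $b''>b$, we have $b''=\theta\delta''y\beta$, and $E_{\delta''}e=E_{\delta''}E_y=\mathrm{rel}(b_i,b'')=e$. Moreover $v_2\in X_w\subseteq(Z_\ell)_w=\zeta$. It is nonempty, non-popping for $\theta$ because $(w,b)$ is a good pair, sees only colors $\ge m$, and has $\theta\delta''$ late in $\mathrm{run}(\theta,v_2)$. So $v_2$ is a return via $\delta''$. It extends $v_1$, so it sees $m$ and has prefix $v$. Hence $v\in M$.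

Thus $X_w\subseteq M$, in particular $M\neq\emptyset$, and Lemma 13 applies to $b$. $\square$

## 8. Maximal cells are quotients of deterministic context-free languages

If $N$ is a maximal level-$t$ cell, Lemma 14 captures a shift $N_w$ in $M$, and maximality will force $N$ to be a quotient $M_{y_1}$. But nothing says that $M$ itself is regular, and $y_1$ is an unknown word, so we cannot find $M_{y_1}$ by applying Fact A to $M$. The way out is to encode what happens after the unknown word by finite data: the type $\theta'$ reached, and the pop relation $f$ of the stack between $\theta'$ and the level of $\theta$.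

**Definition ($P$).** Let $\theta',\theta$ be types of $\mathcal A_Z$, both $\bot$-types or both not, $m$ a color, $e,f\subseteq Q_Z\times Q_Z$. $P_{\theta',f,\theta,m,e}$ is the set of $v$ for which there is $v'\ne\varepsilon$ such that $vv'$ is $m$-good for $\theta'$ and some $\theta\delta$ with $E_\delta fe=e$ occurs late in $\mathrm{run}(\theta',vv')$. It is prefix-closed.

*Example.* In $\mathcal C$ with $Z=\Sigma^*$, $\theta'=\theta=(g,A)$, $f=\mathrm{id}$, $m=1$, $e=E_A$: here $vv'$ must be in $B$, and then $E_\delta e=e$ holds automatically, so $P=B$.

**Lemma 15.** Given $\mathcal A$, $Z$ and the parameters, a DPDA for $P_{\theta',f,\theta,m,e}$ can be constructed.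

*Proof.* Let $\theta'=((p',\zeta'),Y')$. If $\zeta'=\emptyset$ then $P=\emptyset$, so let $\zeta'\neq\emptyset$.

**Step 1 (an automaton that dies when goodness fails).** Let $\mathcal S$ be $\mathcal A_Z$ with an additional state $\dagger$ having letter loops that leave the stack unchanged. Redirect all transitions entering a color $<m$ or a second component $\emptyset$ to $\dagger$, with the same stack operation. If $Y'\ne\bot$, replace all transitions at top $\bot$ in states $\ne\dagger$ by an $\varepsilon$-transition to $\dagger$, stack unchanged. $\mathcal S$ satisfies (N1). It satisfies (N2), since an infinite $\varepsilon$-run never enters $\dagger$ and so would be one of $\mathcal A_Z$. Let $c_1=\theta'\bot$ if $Y'\neq\bot$, and $c_1=\theta'$ if $Y'=\bot$. Then $v$ is $m$-good for $\theta'$ iff $c_1\cdot v$, computed in $\mathcal S$, is not in state $\dagger$: the run enters $\dagger$, and then stays there, exactly when a color $<m$ is seen, or the word read leaves $\zeta'$, or (if $Y'\ne\bot$) the symbol $\bot$ under $\theta'$ is exposed.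

**Step 2 (the targets).** Let $H_0$ be the set of configurations $\theta\delta\bot$ with $\delta$ $\bot$-free (respectively $\theta$, with $\delta=\varepsilon$, if $\theta$ is a $\bot$-type) such that $E_\delta fe=e$ and the $\varepsilon$-run of $\mathcal S$ to a settled configuration avoids $\dagger$. It is regular and computable: $\delta\mapsto E_\delta$ is a computable morphism into a finite monoid, and the second condition is a $\mathrm{pre}^*$ under $\varepsilon$-transitions of the regular set of settled configurations not in $\dagger$. Let $H$ be the set of configurations not in $\dagger$ from which $H_0$ can be reached in $\mathcal S$ reading at least one letter. It is regular and computable by Fact B, with a bit in the control state recording whether a letter has been read.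

**Step 3 ($v\in P$ iff $c_1\cdot v\in H$).** If $v\in P$ with witnesses $v',\delta$, then $c_1\cdot vv'$ is not in $\dagger$. From $c_1\cdot v$ the run reads $v'\ne\varepsilon$ and passes, late, through $\theta\delta\bot$ (respectively $\theta$), from which it settles avoiding $\dagger$; so this configuration is in $H_0$ and $c_1\cdot v\in H$. Conversely, if $c_1\cdot v\in H$, some $v'\ne\varepsilon$ leads from it to a configuration of $H_0$, whose $\varepsilon$-run settles outside $\dagger$. So $c_1\cdot vv'$ is not in $\dagger$, that is, $vv'$ is $m$-good for $\theta'$, and the corresponding $\theta\delta$ with $E_\delta fe=e$ occurs late in $\mathrm{run}(\theta',vv')$. Now apply Lemma 4 to $\mathcal S,c_1,H$. $\square$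

**Definition ($\mathcal F_t$).** Let $\mathcal F(\mathcal A,Z)$ be the finite set of all quotients $P_u$ ($u\in P$) of those nonempty $P=P_{\theta',f,\theta,m,e}$ over $\mathcal A_Z$ that are regular. By Lemma 15 and Fact A it is computable. Put
$$\mathcal F_0=\{\Sigma^*\},\qquad\mathcal F_t=\bigcup_{Z\in\mathcal F_{t-1}}\mathcal F(\mathcal A,Z).$$
These are finite computable sets of regular trees, for any normalized $\mathcal A$.

**Lemma 16.** If $L=L(\mathcal A)$ is regular, then $\mathrm{Max}_t(r)\subseteq\mathcal F_t$ for all $t\ge0$ and $r\in\mathrm{Res}$.

*Proof.* Induction on $t$; $t=0$ is clear. Let $t\ge1$ and $N\in\mathrm{Max}_t(r)$.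

**Step 1 ($N$ is a quotient of some $M$).** By Lemma 10 and induction, $N\subseteq Z$ for some $Z\in\mathrm{Max}_{t-1}(r)\subseteq\mathcal F_{t-1}$. Lemma 14 with $X=N$ gives $w,\ell,\theta,m,e$, $M=M_{\theta,m,e}$, $b=\theta y\beta$ with $N_w\subseteq M\subseteq\zeta=Z_{\ell w}$. By Lemma 7, $Z_{\ell w}$ is a level-$(t-1)$ cell at $r\cdot\ell w=r\cdot w$, so $M$ is a level-$t$ cell at $r\cdot w$. Write $\hat w=wy_1\in\Lambda_r(N)$. Since $\hat wN\subseteq N$, we have $N\subseteq N_{wy_1}=(N_w)_{y_1}\subseteq M_{y_1}$, and $M_{y_1}$ is a level-$t$ cell at $r\cdot wy_1=r$. By maximality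
$$N=M_{y_1}.\tag{4}$$

**Step 2 (the lowest point).** Let $c'=b\cdot y_1$. For $v\in N$ we have $y_1v\in M$, so $y_1v$ is non-popping for $\theta$, and all heights in $\mathrm{run}(c',v)$ are $>|y\beta|$. Among all configurations in the runs $\mathrm{run}(c',v)$, $v\in N$, pick $b'$ of least height, occurring when $w'\in N$ has been read. Write $b'=\theta'\gamma''y\beta$. By this choice every $v\in N_{w'}$ is non-popping for $\theta'$.

**Step 3 (an observation).** Let $v\in N_{w'}$. Then $y_1w'v\in M$ is a prefix of a return $\mu$ seeing $m$. By Lemma 12, $\lambda:=\mu\mu$ is a return seeing $m$, and $\lambda=y_1w'vv'$ with $v'\ne\varepsilon$. As $\lambda\in M$, (4) gives $w'vv'\in N$. Some late configuration $\theta\tilde\delta$ of $\mathrm{run}(\theta,\lambda)$ with $E_{\tilde\delta}e=e$ corresponds to a configuration of $\mathrm{run}(c',w'vv')$ occurring after $b'$, since $vv'\ne\varepsilon$.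

**Step 4 (the parameters are legal).** If $\theta$ is a $\bot$-type, the observation shows that height $1$ occurs among the runs considered. So $b'$ has height $1$, $\theta'$ is a $\bot$-type, and $\gamma''=\varepsilon$. If $\theta$ is not a $\bot$-type, then $\bot$ occurs in $y\beta$, so $\theta'$ is not a $\bot$-type and $\gamma''$ is $\bot$-free. Put $f=E_{\gamma''}$.

**Step 5 (claim: $N_{w'}=P:=P_{\theta',f,\theta,m,e}$).** First "$\subseteq$". Let $v\in N_{w'}$ and take $\lambda,v',\tilde\delta$ from Step 3. As $vv'\in N_{w'}$, it is non-popping for $\theta'$. It sees only colors $\ge m$ from $\theta'$ on, and it lies in the second component $\zeta_{y_1w'}$ of $\theta'$ because $\lambda\in\zeta$. So $vv'$ is $m$-good for $\theta'$. After $\theta'\gamma''$ the run $\mathrm{run}(\theta,\lambda)$ keeps $\gamma''$ untouched with heights $>|\gamma''|$. So $\tilde\delta=\delta\gamma''$ for some $\delta$, $\theta\delta$ occurs late in $\mathrm{run}(\theta',vv')$, and $E_\delta fe=E_{\delta\gamma''}e=E_{\tilde\delta}e=e$. Hence $v\in P$.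

Now "$\supseteq$". Let $v\in P$ with witnesses $v',\delta$. Then $y_1w'vv'$ is $m$-good for $\theta$: up to $\theta'\gamma''$ because $y_1w'\in M$, afterwards because the run is $\mathrm{run}(\theta',vv')$ with $\gamma''$ underneath; and it lies in $\zeta$ because $vv'\in\zeta_{y_1w'}$. Moreover $\theta\delta\gamma''$ occurs late in its run, with $E_{\delta\gamma''}e=E_\delta fe=e$. So $y_1w'vv'$ is a return. Appending a return that sees $m$, which exists as $M\neq\emptyset$, gives a return that sees $m$. So $y_1w'v\in M$, and by (4) $v\in M_{y_1w'}=N_{w'}$.

**Step 6 (back to $N$).** $N$ is regular by Lemma 10, so $P=N_{w'}$ is regular. Write $\widehat{w'}=w'y_2\in\Lambda_r(N)$. Then $N\subseteq N_{w'y_2}$, which is a level-$t$ cell at $r\cdot w'y_2=r$. By maximality $N=N_{w'y_2}=P_{y_2}\in\mathcal F(\mathcal A,Z)\subseteq\mathcal F_t$. $\square$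

## 9. Flipping the deepest level

We do not know which members of $\mathcal F_T$ are really cells. Instead of deciding this, we ask on which residuals $L$ is constant on $[N]$, with the sign of level $T$. Here, at last, are the right tests on residuals. Let $\mathcal A$ be a normalized $\omega$-DPDA, $L=L(\mathcal A)$, $T\ge1$, and $\mathcal F_T$ computed from $\mathcal A$. For $N\in\mathcal F_T$ let
$$C_N=\{u:[N]\subseteq u^{-1}L\}\ (T\text{ even}),\qquad C_N=\{u:[N]\cap u^{-1}L=\emptyset\}\ (T\text{ odd}).$$

**Lemma 17.** A DPDA for $C_N$ is computable. If $L$ is regular, $C_N$ is regular.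

*Proof.* In $\mathcal A_N$ delete the transitions entering second component $\emptyset$. By (N2) every infinite run of the rest reads infinitely many letters. So an infinite run from $((p,N),\sigma)$ is a run on a word of $[N]$. Hence $[N]\not\subseteq L(p,\sigma)$ iff $((p,N),\sigma)\in W_1$, and $[N]\cap L(p,\sigma)\ne\emptyset$ iff $((p,N),\sigma)\in W_0$. By Lemma 3 these are computable regular conditions on $(p,\sigma)$. Since $u^{-1}L=L(c_0\cdot u)$, Lemma 4 applies. If $L$ is regular, membership of $u$ in $C_N$ depends only on $u^{-1}L$, so $C_N$ is a union of classes of a right congruence of finite index. $\square$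

**If all $C_N$ are regular**, put
$$\mathrm{Deep}=\{ux':\exists N\in\mathcal F_T,\ u\in C_N,\ x'\in[N]\},\qquad L'=\begin{cases}L\setminus\mathrm{Deep}&(T\text{ even})\\L\cup\mathrm{Deep}&(T\text{ odd}).\end{cases}$$
In Example 1 with $T=2$, take $N=c^*$: here $C_N=\Sigma^*$ as $c^\omega\in L$. The set $\Sigma^*c^\omega$ is removed from $L$, leaving the words with infinitely many $a$. With $T=1$ and $N=\{b,c\}^*$ one then adds $\Sigma^*\{b,c\}^\omega$ and arrives at $\Sigma^\omega$.

**Lemma 18.** $\mathrm{Deep}$ is recognized by a computable deterministic co-Büchi automaton $\mathcal D$: it has *bad* states and accepts iff bad states are entered only finitely often. In particular $\mathrm{Deep}$ is regular.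

*Proof.* $\mathcal D$ runs DFAs for all $C_N$ and maintains sets $S,O$ of tokens $(N,\tau)$, where $\tau$ is a nonempty state of $\mathcal T_N$. Initially $S=O=\{(N,N):\varepsilon\in C_N\}$. When the word read so far becomes $ua$, a token $(N,\tau)$ moves to $(N,\tau_a)$ if $a\in\tau$, and dies otherwise. $S$ becomes the set of moved tokens of $S$ together with all $(N,N)$ with $ua\in C_N$. $O$ becomes the set of moved tokens of $O$; if this set is empty, $O$ is reset to the new $S$ and the state entered is bad. Always $O\subseteq S$. After a word $z$, the tokens in $S$ are exactly the $(N,N_{u'})$ with $z=uu'$, $u\in C_N$, $u'\in N$.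

If resets stop, then after the last one the finite set $O$ evolves token by token without ever becoming empty. If every token present at that time died eventually, $O$ would become empty. So some token survives forever. It stems from some $(N,N)$ placed after a prefix $u\in C_N$ of $x$, and its survival means $x=ux'$ with $x'\in[N]$. So $x\in\mathrm{Deep}$. Conversely, if $x=ux'\in\mathrm{Deep}$ by $N$, then from time $|u|$ on $S$ contains a surviving token. After the next reset, if any, it is in $O$ forever, so there are no further resets.

Coloring bad states $1$ and all others $2$ turns $\mathcal D$ into a DPA. $\square$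

By the definition of $C_N$, $\mathrm{Deep}\subseteq L$ if $T$ is even, and $\mathrm{Deep}\cap L=\emptyset$ if $T$ is odd. Hence
$$L=L'\cup\mathrm{Deep}\ (T\text{ even}),\qquad L=L'\setminus\mathrm{Deep}\ (T\text{ odd}).\tag{5}$$
As $\mathrm{Deep}$ is regular, $L$ is regular iff $L'$ is regular.

**Lemma 19.** A normalized $\omega$-DPDA for $L'$ is computable.

*Proof.* Let $K$ be a color larger than all colors of $\mathcal A$, odd if $T$ is even and even if $T$ is odd. Run $\mathcal A\times\mathcal D$, where $\mathcal D$ moves on letters only, and keep in the state the least color $k$ of $\mathcal A$ entered since the last entry of $\mathcal D$ into a bad state ($k=\infty$ if none), and the color emitted. When a transition of $\mathcal A$ enters color $j$ and $\mathcal D$ simultaneously enters a bad state, the new state has color $\min(k,j)$ and $k$ is reset to $\infty$. In all other transitions, including $\varepsilon$-transitions, the new state has color $K$ and $k$ becomes $\min(k,j)$. (N1) and (N2) are inherited from $\mathcal A$.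

If bad states recur, that is, $x\notin\mathrm{Deep}$, the run is cut into intervals by the bad entries, and the color emitted at the end of an interval is the least color of $\mathcal A$ entered in it. Let $\kappa$ be the least recurring color of $\mathcal A$. From some interval on these minima are $\ge\kappa$, and infinitely many of them equal $\kappa$; also $K>\kappa$. So the least recurring color is $\kappa$, and $x$ is accepted iff $x\in L$. If bad states do not recur, only $K$ recurs, and $x\in\mathrm{Deep}$ is rejected if $T$ is even and accepted if $T$ is odd. $\square$

It remains to see that flipping removes the deepest level and creates no new cells of that depth. The idea: a cell for $L'$ that can always reach bad states of $\mathcal D$ can be made to see them infinitely often, and there $L'$ agrees with $L$.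

**Lemma 20.** If $L$ is regular and has no cells of level $>T$, then $L'$ (which is regular) has no cells of level $\ge T$.

*Proof.* **Step 1 (level-$T$ cells of $L$ are deep).**

(6) If $X$ is a level-$T$ cell for $L$ at $r=u^{-1}L$, then $[X]\subseteq u^{-1}\mathrm{Deep}$.

Indeed $X\subseteq N$ for some $N\in\mathrm{Max}_T(r)\subseteq\mathcal F_T$ (Lemmas 10 and 16). Every $y\in[N]$ has $\mathrm{lev}_r(y)=T$, because there are no deeper cells, so $y\in r$ iff $T$ is even (Lemma 11). Hence $u\in C_N$ and $[X]\subseteq[N]\subseteq u^{-1}\mathrm{Deep}$.

**Step 2 (set-up).** A cell of level $>T$ lies in one of level $T$. So suppose, for a contradiction, that $L'$ has a level-$T$ cell at $r_0'=u_0^{-1}L'$. This gives trees $X_T\subseteq\dots\subseteq X_1$, $X_i$ an $(i\bmod2)$-cell for $L'$ at $r_0'$. Let $\mathcal U$ be a finite complete deterministic automaton, all states reachable, whose state after $u$ determines $u^{-1}L$, $u^{-1}L'$ and the state of $\mathcal D$ after $u$. Call $X$ a $p$-cell at state $s$ if there are extensions $\hat w\in X$, $\hat w\ne\varepsilon$, of all $w\in X$ with $s\cdot\hat w=s$, $\hat wX\subseteq X$, and all products $\hat w_1\hat w_2\cdots$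 lie in the $L'$-residual of $s$ iff $p=0$. The shift property holds with the proof of Lemma 7, with $s\cdot(wvy)w=s\cdot w$ in place of the statement on residuals: if $w\in X$, then $X_w$ is a $p$-cell at state $s\cdot w$.

**Step 3 (from residuals to states).**

(7) If $X$ is a $p$-cell for $L'$ at $r'$ and $s$ has $L'$-residual $r'$, then there is a finite product $g$ of hat-words for $X$ such that $X$ is a $p$-cell at state $s\cdot g$.

Let $G$ be the monoid generated by the hat-words. Its elements lie in $X$, fix $r'$ and map $X$ into $X$. Choose $g\in G$ such that $\{s\cdot gg':g'\in G\}$ is inclusion-minimal. Then for each $w\in X$ there is $g_w\in G$ with $s\cdot g\hat wg_w=s\cdot g$. Use $\hat wg_w$ as new extensions. They are nonempty words of $X$, extend $w$, map $X$ into $X$, and fix the state $s\cdot g$. Their infinite products are infinite products of hat-words, so they lie in $r'$, the $L'$-residual of $s\cdot g$, iff $p=0$.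

**Step 4 (all levels at one state).** Start at the state of $\mathcal U$ after $u_0$. For $i=1,\dots,T$ do the following. At the current state, whose $L'$-residual is $r_0'$, we have cells $Y_{i-1}\subseteq\dots\subseteq Y_1$ at this state, with signs given by the index, and $Y_{i-1}=X_{i-1}$ if $i\ge2$. Apply (7) to $X_i$, obtaining $g_i\in X_i$. Move to the state reached by $g_i$, which again has $L'$-residual $r_0'$, put $Y_i:=X_i$, and replace each $Y_h$ ($h<i$) by $(Y_h)_{g_i}$. This is a cell at the new state by the shift property, as $g_i\in X_i\subseteq X_{i-1}=Y_{i-1}\subseteq Y_h$. Inclusions among the $Y_h$ are preserved by shifting, and $g_iX_i\subseteq X_i\subseteq Y_{i-1}$ gives $X_i\subseteq(Y_{i-1})_{g_i}$. At the end we have a state $s$, reached by some $u$, and trees $Y_T\subseteq\dots\subseteq Y_1$ with $Y_i$ an $(i\bmod2)$-cell at $s$ for $L'$. Let $r=u^{-1}L$.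

**Step 5 (every $Y_i$ can reach a bad state).** Every $Y_i$ contains a word on which $\mathcal U$ from $s$ enters a bad state of $\mathcal D$. Otherwise $[Y_T]\subseteq[Y_i]\subseteq u^{-1}\mathrm{Deep}$. Words of $\mathrm{Deep}$ are outside $L'$ if $T$ is even and inside $L'$ if $T$ is odd. But products of hat-words of $Y_T$ are in $[Y_T]$ and lie in $u^{-1}L'$ iff $T$ is even, a contradiction.

**Step 6 (back to $L$).** Fix $i$ and such a word $w\in Y_i$. Use $\tilde v=\hat v\hat w$ as extension of $v\in Y_i$. Then $\tilde v\in Y_i$, $\tilde vY_i\subseteq Y_i$, and $s\cdot\tilde v=s$, which gives $r\cdot\tilde v=r$. Products of such words enter bad states infinitely often, since each $\hat w$ is read from $s$. So they are outside $u^{-1}\mathrm{Deep}$, where $u^{-1}L$ and $u^{-1}L'$ agree. As products of hat-words they lie in $u^{-1}L'$ iff $i$ is even, hence in $r=u^{-1}L$ iff $i$ is even. So $Y_i$ is an $(i\bmod2)$-cell for $L$ at $r$, for each $i$, and $Y_T$ is a level-$T$ cell for $L$ at $r$. By (6), $[Y_T]\subseteq u^{-1}\mathrm{Deep}$. But the products of the $\tilde v$ for $i=T$ lie in $[Y_T]$ and outside $u^{-1}\mathrm{Deep}$, a contradiction. $\square$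

## 10. The decision procedure and the parity automaton

The input is an $\omega$-DPDA with colors in $\{0,\dots,D\}$, $D\ge1$, normalized by Lemma 2 to $\mathcal A$. Put $\mathcal A_D=\mathcal A$, $L_D=L(\mathcal A)$. For $T=D,D-1,\dots,1$:

1. compute $\mathcal F_0,\dots,\mathcal F_T$ from $\mathcal A_T$, and DPDAs for all $C_N$, $N\in\mathcal F_T$;
2. if some $C_N$ is not regular, output "not regular" and stop;
3. otherwise compute $\mathrm{Deep}_T$ and a normalized $\omega$-DPDA $\mathcal A_{T-1}$ for $L_{T-1}:=(L_T)'$.

Finally output "regular" if $L_0=\Sigma^\omega$, and "not regular" otherwise. By Lemma 3, $L_0=\Sigma^\omega$ is decidable: it holds iff the initial configuration of $\mathcal A_0$ is not in $W_1$. All steps are effective by Fact A and Lemmas 15, 17, 18 and 19, and the procedure terminates.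

*Proof of Theorem 6.* **Step 1 (the answer "regular" is correct).** If $L_0=\Sigma^\omega$, then by (5) and the regularity of all $\mathrm{Deep}_T$, the languages $L_1,\dots,L_D$ are regular one after the other, and $L_D=L(\mathcal A)$.

**Step 2 (regular languages are recognized as such).** Let $L(\mathcal A)$ be regular. By Lemma 9, $L_D$ has no cells of level $>D$. Suppose inductively that $L_T$, $T\ge1$, is regular without cells of level $>T$. Then all $C_N$ are regular by Lemma 17, so there is no rejection. $L_{T-1}$ is regular by (5), and it has no cells of level $>T-1$ by Lemma 20 applied to $\mathcal A_T$. The colors of $\mathcal A_{T-1}$ may exceed $D$, but cells depend only on the language, and Lemma 9 is used with the bound $D$ only for $L_D$. Thus $L_0$ is regular and has no cell of level $\ge1$. Hence $\mathrm{lev}_r(x)=0$ for all $r,x$, and $L_0=\Sigma^\omega$ by Lemma 11. The output is "regular".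

**Step 3 (the equivalent DPA).** In the positive case, (5) gives $L_T=L_{T-1}\cup\mathrm{Deep}_T$ for even $T$ and $L_T=L_{T-1}\setminus\mathrm{Deep}_T$ for odd $T$. So the largest $T$ with $x\in\mathrm{Deep}_T$ decides, and if there is none, $x\in L_0=\Sigma^\omega$ decides:
$$L(\mathcal A)=\{x:\max(\{0\}\cup\{T:x\in\mathrm{Deep}_T\})\text{ is even}\}.$$
Let $G_T=\bigcup_{S\ge T}\mathrm{Deep}_S$, so $G_1\supseteq\dots\supseteq G_D$. The token construction of Lemma 18, with tokens for all $S\ge T$ in common sets $S$ and $O$, gives deterministic co-Büchi automata $\mathcal D_1,\dots,\mathcal D_D$ for $G_1,\dots,G_D$. Run them in parallel. At each step emit $T-1$ for the least $T$ such that $\mathcal D_T$ enters a bad state, and emit $D$ if there is none. The automaton $\mathcal D_T$ enters bad states infinitely often iff $x\notin G_T$, and the set of $T$ with $x\notin G_T$ is upward closed. So the least recurring color is $T-1$ for the least $T$ with $x\notin G_T$, or $D$ if there is none. This equals $\max(\{0\}\cup\{T:x\in\mathrm{Deep}_T\})$. We obtain an equivalent, computable DPA with colors in $\{0,\dots,D\}$. $\blacksquare$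

**Remark (characterization).** The proof shows: $L(\mathcal A)$ is regular iff all the finite-word deterministic context-free languages $C_N$ arising in the $D$ rounds are regular and $L_0=\Sigma^\omega$.

*The procedure on a regular input.* Let $L\subseteq\{a,b\}^\omega$ be the words with infinitely many $a$, given by the DPA with state $h$ (color $0$) after $a$ and state $g$ (color $1$) after $b$. So $D=T=1$. All types reached are $\bot$-types, and $\delta=\varepsilon$ always. For $m=1$ the good words are those of $b^*$, so a nonempty $P$ is $b^*$; for $m=0$ a nonempty $P$ is $\Sigma^*$. Both occur (with $f=\mathrm{id}$ and $\theta=(g,\bot)$). Hence $\mathcal F_1=\{b^*,\Sigma^*\}$, $C_{b^*}=\Sigma^*$, $C_{\Sigma^*}=\emptyset$, $\mathrm{Deep}_1=\Sigma^*b^\omega$, and $L_0=\Sigma^\omega$. The output is "regular".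

*The procedure on $\mathcal C$.* Again $D=T=1$ and $Z=\Sigma^*$; only types with second component $\Sigma^*$ matter, since otherwise $P=\emptyset$. We have $E_AE_A=E_A$, so $E_{A^k}=E_A$ for all $k\ge1$.

If $\theta'$ has top symbol $A$, the word $vv'$ must lie in $B$; it then sees only color $1$, and after it the automaton is in state $g$, so $P=\emptyset$ unless $\theta$ is the type with state $g$ and top $A$. In that case, if $fe=e$, every $v\in B$ can be extended by a nonempty word to a balanced word of $B$ (then $\delta=\varepsilon$), so $P=B$. If $fe\ne e$, then $\delta=A^k$ with $k\ge1$ and $E_Afe=e$ is needed; if the latter holds, extending $v\in B$ by $a$ shows $P=B$, and otherwise $P=\emptyset$.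

If $\theta'$ has top symbol $\bot$, then $\delta=\varepsilon$. For $m=1$ again $vv'\in B$, and $P$ is $B$ or $\emptyset$. For $m=0$ every word is good and can be extended to reach $(g,\bot)$ or $(h,\bot)$, so $P$ is $\Sigma^*$ or $\emptyset$, and $\Sigma^*$ occurs with $f=\mathrm{id}$.

Since $B$ is not regular, $\mathcal F_1=\{\Sigma^*\}$. As $b^\omega\in L(\mathcal C)$ and all residuals are equal, $C_{\Sigma^*}=\emptyset$, which is regular, so there is no rejection in step 2. But $\mathrm{Deep}_1=\emptyset$ and $L_0=L(\mathcal C)\not\ni a^\omega$. The final check fails, and the output is "not regular", in agreement with Proposition 5.
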